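# Hyperdegrees in $\Delta^1_1(x)$ sets: a relativization of Friedman's conjecture that fails

## 1. Hyperarithmetic parameters, where every large hyperdegree occurs

Reals are elements of $2^\omega$ or $\omega^\omega$. We write $y\le_h z$ if $y$ is hyperarithmetic in $z$, that is, $y\in\Delta^1_1(z)$; $\mathrm{HYP}(z)=\{y:y\le_h z\}$; $y\equiv_h z$ if $y\le_h z$ and $z\le_h y$; and $y>_hx$ if $x\le_hy$ but $y\not\le_hx$. $\mathcal O^x$ is Kleene's $\mathcal O$ relativized to $x$, a complete $\Pi^1_1(x)$ set of numbers, and $\omega_1^x$ is the least ordinal that is not the order type of an $x$-recursive well-order. Throughout, $\beta=\omega_1^{CK}$. A set of reals is $\Delta^1_1(x)$ if it is both $\Sigma^1_1(x)$ and $\Pi^1_1(x)$, lightface.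

The starting point is Friedman's conjecture, now a theorem: *if $A$ is an uncountable $\Delta^1_1$ set of reals, then for every $z\ge_h\mathcal O$ there is $y\in A$ with $y\equiv_hz$.*

Begin with the parameter-free case. Let $A$ be $\Delta^1_1$, and suppose that $A$ has just one member $y_0$ that is not hyperarithmetic. A countable $\Delta^1_1$ set has only hyperarithmetic members, so $A$ is uncountable, and by the theorem every hyperdegree $\ge_h\mathcal O$ occurs in $A$. A single complicated member forces all large hyperdegrees to occur.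

Nothing changes if $A$ is $\Delta^1_1(x)$ with $x$ hyperarithmetic. Then $A$ is $\Delta^1_1$, $\mathcal O^x\equiv_h\mathcal O$, and "$y_0>_hx$" just says that $y_0$ is not hyperarithmetic. Now let $x$ be arbitrary.

**Question.** Let $x$ be a real and $A$ a $\Delta^1_1(x)$ set of reals with a member $y_0>_hx$. Is there, for every $z\ge_h\mathcal O^x$, a real $y\in A$ with $y\equiv_hz$?

The textbook facts that we use are the following.

1. (Gandy basis theorem) A nonempty $\Sigma^1_1$ set of reals has a member $x<_h\mathcal O$.
2. (Spector) If $x\le_hy$ then $\omega_1^x\le\omega_1^y$, and $\mathcal O^x\le_hy$ iff $\omega_1^x<\omega_1^y$. In particular $\mathcal O\le_hy$ iff $\omega_1^y>\beta$.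
3. A $y$-recursive well-founded relation has rank $<\omega_1^y$ at each point.
4. The unique solution of a $\Sigma^1_1(u)$ condition is hyperarithmetic in $u$.
5. A countable $\Delta^1_1(x)$ set of reals has all its members in $\mathrm{HYP}(x)$.
6. If $x\le_hw$, then every $\Delta^1_1(x)$ set is $\Delta^1_1(w)$, and $\mathcal O^x\le_h\mathcal O^w$.
7. ($\Sigma^1_1$ boundedness) A $\Sigma^1_1(y)$ set of indices of $y$-recursive well-founded trees has its ranks bounded below $\omega_1^y$.
8. (Kleene) If $P$ is $\Pi^1_1(w)$, then $\{y:\exists\pi\in\mathrm{HYP}(y\oplus w)\ P(y,\pi)\}$ is $\Pi^1_1(w)$. Also there is a nonempty $\Pi^0_1(w)$ subset of $\omega^\omega$ without members in $\mathrm{HYP}(w)$.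

We also recall the relativized form of the background theorem. Its proof is the relativization of the proof of the original (D. A. Martin, *Proof of a conjecture of Friedman*, Proc. AMS 55 (1976)): *if $B$ is an uncountable $\Delta^1_1(x)$ set and $z\ge_h\mathcal O^x$, there is $y\in B$ with $y\oplus x\equiv_hz$.*

Some cases by hand. If $A$ is countable, the hypothesis of the Question fails by Fact 5. If $A$ is the set of all reals, take $y=z$. If $A=\{x\oplus w:w\text{ a real}\}$, take $y=x\oplus z$, which is $\equiv_hz$ because $x\le_hz$. The last case generalizes.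

**Proposition 1.** Let $A$ be $\Delta^1_1(x)$ with a member $y_0>_hx$, and suppose that $x\le_hy$ for every $y\in A$. Then for every $z\ge_h\mathcal O^x$ there is $y\in A$ with $y\equiv_hz$.

*Proof.* As $y_0\notin\mathrm{HYP}(x)$, Fact 5 shows that $A$ is uncountable. The relativized theorem gives $y\in A$ with $y\oplus x\equiv_hz$. As $x\le_hy$, also $y\oplus x\equiv_hy$. $\square$

So the whole difficulty is that "$y\oplus x\equiv_hz$" is weaker than "$y\equiv_hz$". The obvious strategy is to thin $A$ to a $\Delta^1_1(x)$ subset, still containing $y_0$, all of whose members compute $x$, and then to quote Proposition 1. We try this in Section 3, after some preparation on trees.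

## 2. Trees, ranks and comparison maps

For a finite sequence $\sigma$ and a number $k$ we write $\sigma k$ for $\sigma$ followed by $k$.

**Definition (rank).** Let $S\subseteq\omega^{<\omega}$ be any set and $\sigma\in\omega^{<\omega}$. By recursion on the ordinal $a$,
$$\mathrm{rk}_S(\sigma)\ge a\iff\forall a'<a\ \exists k\ \bigl(\sigma k\in S\ \wedge\ \mathrm{rk}_S(\sigma k)\ge a'\bigr).\tag{1}$$
For a nonempty well-founded tree $T$, $\mathrm{rk}(T)=\mathrm{rk}_T(\emptyset)$.

Neither $S$ being a tree nor $\sigma\in S$ is required. For example, if $S=\{\langle5\rangle,\langle5,1\rangle\}$, then $\mathrm{rk}_S(\langle5,1\rangle)=0$, $\mathrm{rk}_S(\langle5\rangle)=1$, $\mathrm{rk}_S(\emptyset)=2$, and $\mathrm{rk}_S(\langle7\rangle)=0$.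

**Definition (the trees $U_n^y$).** Let $P^y_n$ be the $n$-th $y$-r.e. subset of $\omega^{<\omega}$, and $P^y_{n,s}$ the part enumerated by stage $s$, with $P^y_{n,0}=\emptyset$. Put
$$U^y_n=\{\sigma:\text{no }\tau\subseteq\sigma\text{ is in }P^y_{n,|\sigma|}\},\qquad W^y=\{n:U^y_n\text{ is well-founded}\}.$$
Write $P_n,U_n,W$ when $y=\emptyset$.

For example, if $P_n=\emptyset$ then $U_n=\omega^{<\omega}$; if $\emptyset$ is enumerated into $P_n$ at stage $1$, then $U_n=\{\emptyset\}$, of rank $0$. In general $U_n^y$ is a nonempty tree, recursive in $y$ uniformly: it is closed under initial segments because $P_{n,s}^y$ grows with $s$, and it contains $\emptyset$ because $P^y_{n,0}=\emptyset$. Its paths are the $f$ with no initial segment in $P^y_n$. If $T$ is a $y$-recursive tree and $P^y_n$ is its complement, then $T\subseteq U^y_n$, since all initial segments of a $\sigma\in T$ lie in $T$, and $T$ and $U^y_n$ have the same paths. Hence $W^y$ is $\Pi^1_1(y)$-complete, $W^y\equiv_T\mathcal O^y$, and $\sup\{\mathrm{rk}(U^y_n):n\in W^y\}=\omega_1^y$.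

Fix a recursive $r$ with $P_{r(i,\tau)}=P_i\cup\{\rho:\rho\text{ incompatible with }\tau\}$. The paths of $U_{r(i,\tau)}$ are the paths of $U_i$ that extend $\tau$. So $r(i,\tau)\in W$ iff no path of $U_i$ extends $\tau$.

**Definition (comparison).** For nonempty trees, $T\le V$ means that there is a map $T\to V$ taking proper extensions to proper extensions. If $\langle k\rangle\in T$, let $T_{\langle k\rangle}=\{\tau:\langle k\rangle\tau\in T\}$.

For example $\{\emptyset,\langle0\rangle\}\le\{\emptyset,\langle3\rangle,\langle3,3\rangle\}$ but not conversely.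

**Lemma 2.** Let $T,V$ be nonempty trees, $V$ well-founded. The following are equivalent: (a) $T\le V$; (b) $T$ is well-founded and $\mathrm{rk}(T)\le\mathrm{rk}(V)$; (c) there is no $k$ with $\langle k\rangle\in T$ and $V\le T_{\langle k\rangle}$.

*Proof.* (a)⇒(b): Let $\pi$ witness $T\le V$. A path of $T$ would give a strictly increasing chain in $V$, hence a path of $V$. So $T$ is well-founded, and by induction on nodes $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_V(\pi(\sigma))$; thus $\mathrm{rk}(T)\le\mathrm{rk}_V(\pi(\emptyset))\le\mathrm{rk}(V)$.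

(b)⇒(a): Put $\pi(\emptyset)=\emptyset$ and keep $\mathrm{rk}_T(\sigma)\le\mathrm{rk}_V(\pi(\sigma))$. If $\sigma k\in T$, then $\mathrm{rk}_T(\sigma k)<\mathrm{rk}_V(\pi(\sigma))$, so by (1) some child of $\pi(\sigma)$ in $V$ has rank $\ge\mathrm{rk}_T(\sigma k)$. Let it be $\pi(\sigma k)$.

(b)⇒(c): If $\langle k\rangle\in T$ and $V\le T_{\langle k\rangle}$, then, $T_{\langle k\rangle}$ being well-founded, $\mathrm{rk}(V)\le\mathrm{rk}(T_{\langle k\rangle})<\mathrm{rk}(T)$ by (a)⇒(b).

(c)⇒(b): Suppose (b) fails. If $T$ has a path, let $k$ be its first entry; then $T_{\langle k\rangle}$ has a path $f$, and $\sigma\mapsto f\upharpoonright|\sigma|$ shows $V\le T_{\langle k\rangle}$. If $T$ is well-founded and $\mathrm{rk}(T)>\mathrm{rk}(V)$, then by (1) some $\langle k\rangle\in T$ has $\mathrm{rk}(T_{\langle k\rangle})\ge\mathrm{rk}(V)$, so $V\le T_{\langle k\rangle}$ by (b)⇒(a). $\square$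

The point of (c) is its logical form: (a) is a $\Sigma^1_1$ condition on $T,V$ and (c) is a $\Pi^1_1$ condition, and they agree as soon as $V$ is well-founded.

## 3. Thinning works when some witness does not compute $\mathcal O^x$

**Theorem 3.** Let $A$ be $\Delta^1_1(x)$. If some $y_0\in A$ has $y_0>_hx$ and $y_0\not\ge_h\mathcal O^x$, then for every $z\ge_h\mathcal O^x$ there is $y\in A$ with $y\equiv_hz$.

*Proof.* We may regard $x$ as a subset of $\omega$.

**Step 1: a bounded $\Pi^1_1$ definition of $x$ from $y_0$.** This step describes how $y_0$ computes $x$ in a form that can be imposed on other reals. As $x$ is $\Pi^1_1(y_0)$, there is a recursive $f$ with $n\in x\iff f(n)\in W^{y_0}$. As $x\le_hy_0$, the set $\{f(n):n\in x\}$ is a $\Sigma^1_1(y_0)$ subset of $W^{y_0}$. By boundedness there is $e\in W^{y_0}$ with $\mathrm{rk}(U^{y_0}_{f(n)})\le\mathrm{rk}(U^{y_0}_e)$ for all $n\in x$.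

**Step 2: a bound recursive in $x$.** This step makes well-foundedness of $U_e^y$ a $\Delta^1_1(x)$ demand. Since $x\le_hy_0$ and $\mathcal O^x\not\le_hy_0$, Spector's theorem gives $\omega_1^{y_0}=\omega_1^x$. So $\mathrm{rk}(U^{y_0}_e)<\omega_1^x$, and there is an $x$-recursive well-founded tree $V$ with $U^{y_0}_e\le V$.

**Step 3: the thinned set.** Let
$$A^*=\{y\in A:\ U^y_e\le V\ \text{ and }\ \forall n\,(n\in x\iff U^y_{f(n)}\le U^y_e)\}.$$
We check that $A^*$ is $\Delta^1_1(x)$, contains $y_0$, and has only members that compute $x$. Since $V$ is well-founded, Lemma 2 makes "$U^y_e\le V$" a $\Delta^1_1(x)$ condition. If $y$ satisfies it, $U^y_e$ is well-founded, so "$U^y_{f(n)}\le U^y_e$" has, by Lemma 2, both a $\Sigma^1_1$ and a $\Pi^1_1$ definition valid for such $y$. Hence $A^*$ is $\Delta^1_1(x)$. For $y\in A^*$ the same two definitions show that $x=\{n:U^y_{f(n)}\le U^y_e\}$ is $\Delta^1_1(y)$, so $x\le_hy$. Finally $y_0\in A^*$: if $n\in x$, then $U^{y_0}_{f(n)}\le U^{y_0}_e$ by the choice of $e$ and Lemma 2; if $n\notin x$, then $U^{y_0}_{f(n)}$ is ill-founded and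 does not map into the well-founded $U^{y_0}_e$.

**Step 4: conclusion.** Proposition 1 applies to $A^*$ and $y_0$ and gives, for each $z\ge_h\mathcal O^x$, some $y\in A^*\subseteq A$ with $y\equiv_hz$. $\square$

The argument stops at one exact point. If $y_0\ge_h\mathcal O^x$, then $\omega_1^{y_0}>\omega_1^x$ and Step 2 has no $V$: the ordinal $\mathrm{rk}(U^{y_0}_e)$ may exceed every $x$-recursive rank. So the open territory is this: *every $y\in A$ with $y>_hx$ satisfies $y\ge_h\mathcal O^x$.* In this territory the answer turns out to be no.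

## 4. The counterexamples

**Theorem 4.** There is a real $x$ with $x<_h\mathcal O$, $\omega_1^x=\omega_1^{CK}$, $\mathcal O^x\equiv_h\mathcal O$, such that for every $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$ there are a $\Pi^0_1(x)$ (hence $\Delta^1_1(x)$) set $A_D\subseteq\omega^\omega$ and a bijection $u\mapsto y_u$ from $D$ onto $\{y\in A_D:\mathcal O\le_hy\}$ with $y_u\equiv_h\mathcal O\oplus u$. All other $y\in A_D$ have $\omega_1^y=\omega_1^{CK}$.

If subsets of $2^\omega$ are preferred, replace $y\in\omega^\omega$ by the characteristic function of its graph.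

**Corollary 5.** The answer to the Question is no. For the $x$ of Theorem 4:

1. There is a $\Delta^1_1(x)$ set $A$ with exactly one member $y^*\ge_h\mathcal O$. This $y^*$ satisfies $y^*>_hx$ and $y^*\equiv_h\mathcal O^x$, and no $z>_h\mathcal O^x$ is $\equiv_h$ to a member of $A$.
2. There is a $\Delta^1_1(x)$ set $A'$ that has members $y>_hx$ but none with $y\equiv_h\mathcal O^x$.

*Proof from Theorem 4.* (1) Let $D=\{0^\omega\}$ and $A=A_D$. There is exactly one member $y^*\ge_h\mathcal O$, and $y^*\equiv_h\mathcal O\equiv_h\mathcal O^x$. We have $x\le_h\mathcal O\le_hy^*$, and $y^*\not\le_hx$ because $\mathcal O\not\le_hx$; so $y^*>_hx$. Let $z>_h\mathcal O^x$, for instance $z=\mathcal O^{\mathcal O^x}$. If $y\in A$ and $y\equiv_hz$, then $y\ge_h\mathcal O$, so $y=y^*\equiv_h\mathcal O^x$, contradicting $z\not\le_h\mathcal O^x$.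

(2) Let $D\ne\emptyset$ be a $\Pi^0_1(\mathcal O)$ set without members in $\mathrm{HYP}(\mathcal O)$ (Fact 8), and $A'=A_D$. Each $y_u$ satisfies $y_u>_hx$ as in (1). If $y\in A'$ and $y\equiv_h\mathcal O^x\equiv_h\mathcal O$, then $y=y_u$ for some $u\in D$, and $u\le_hy_u\equiv_h\mathcal O$, a contradiction. $\square$

For the same $x$ one can say exactly which sets of hyperdegrees occur.

**Theorem 6.** Let $x$ be as in Theorem 4. For a set $\mathcal D$ of hyperdegrees the following are equivalent:

- (a) $\mathcal D=\{\deg_hy:y\in A,\ y\ge_h\mathcal O^x\}$ for some $\Delta^1_1(x)$ set $A$;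
- (b) $\mathcal D=\{\deg_hu:u\in C\}$ for some $\Delta^1_1(\mathcal O)$ set $C\subseteq\{u:u\ge_h\mathcal O\}$;
- (c) $\mathcal D=\{\deg_h(\mathcal O\oplus u):u\in D\}$ for some $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$.

Sections 5–10 prove Theorem 4; Section 11 proves Theorem 6.

## 5. An $\omega$-model with nonstandard ordinals, low for the hyperjump

What should $x$ be? It lies strictly below $\mathcal O$, yet it must help to recognize $\mathcal O$. The choice is a model of set theory whose ordinals are genuine exactly up to $\beta$. Such a model is right about every well-founded recursive tree and wrong about some ill-founded ones, and its errors are visible from outside because they have nonstandard ranks.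

**Choice of $x$.** Let $\mathrm{ZFC}^-$ be $\mathrm{ZFC}$ without Power Set, with Collection. The reals coding a complete elementary diagram of an $\omega$-model $(\omega,\varepsilon)$ of $\mathrm{ZFC}^-$ form an arithmetical set: one states the Tarski clauses, the axioms, and that each element which the model calls a natural number is the $k$-th one for some true $k$. This set is nonempty: take a countable elementary submodel of $H(\aleph_1)$. By Gandy's theorem fix such an $x$ with $x<_h\mathcal O$, and let $M$ be the model. As $\mathcal O\not\le_hx$, Spector gives $\omega_1^x=\beta$. Every first-order question about $M$ with parameters is decided recursively in $x$. As $M$ is an $\omega$-model, we identify its natural numbers, finite sequences of numbers and so on with the true ones; arithmetic is absolute to $M$, and all recursive sets are in $M$.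

**$\mathcal O^x\equiv_h\mathcal O$.** Since $\omega_1^x=\beta=\sup\{\mathrm{rk}(U_m):m\in W\}$, Lemma 2 gives
$$n\in W^x\iff\exists m\in W\ \ U^x_n\le U_m.$$
The right side is $\Sigma^1_1(x\oplus W)$, while $W^x$ is $\Pi^1_1(x)$. So $W^x\le_hx\oplus W\le_h\mathcal O$. The other direction is Fact 6.

**Definition (standard).** An ordinal $a$ of $M$ is *standard* if its $M$-predecessors are well-ordered by $\varepsilon$. We then identify $a$ with its order type.

**Lemma 7.**

- (a) The standard ordinals are exactly the ordinals $<\beta$. Every nonstandard ordinal exceeds every standard one.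
- (b) There is no least nonstandard ordinal.
- (c) Standard ordinals are closed under $M$'s addition and multiplication.
- (d) If $i\in W$, then $M\models$ "$U_i$ is well-founded" and $\mathrm{rk}^M(U_i)=\mathrm{rk}(U_i)$, a standard ordinal. If $M\models$ "$U_i$ is well-founded" but $i\notin W$, then $\mathrm{rk}^M(U_i)$ is nonstandard.

*Proof.* (a) Predecessors of standard ordinals are standard; hence nonstandard ordinals exceed standard ones. If $\gamma<\beta$ is the type of a recursive well-order $R$, then $R\in M$, $M$ also thinks that $R$ is a well-order and collapses it to an ordinal, which is standard of value $\gamma$. Conversely, if some standard ordinal had value $\ge\beta$, then some $a$ would have value exactly $\beta$, and $\{b:b\mathrel\varepsilon a\}$ ordered by $\varepsilon$ would be an $x$-recursive well-order of type $\beta=\omega_1^x$, which is impossible.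

(b) The predecessors of a least nonstandard ordinal would all be standard, hence well-ordered, so it would be standard.

(c) $M$'s sum and product of $a,b$ are $M$-isomorphic to the lexicographic sum and product, which are truly well-ordered if $a,b$ are standard.

(d) Let $i\in W$. $U_i$ has no path, so it has none in $M$, and $M$ has a rank function for it. By induction on the truly well-founded tree $U_i$, $M$'s rank of each node is its true rank: the true rank is $<\beta$, hence a standard ordinal, and being the least ordinal above the (true $=M$-) ranks of the children, it is what $M$ computes. For the second claim, if $\mathrm{rk}^M(U_i)$ were standard, a true path of $U_i$ would yield, through $M$'s rank function, an infinite descending sequence below a standard ordinal. $\square$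

**The bound $\kappa$.** In $M$ put $h(a)=\omega^2\cdot a$ and $H(a)=h(a)+\omega\cdot2$. Then $a<H(a)$ and $H$ is nondecreasing. If $a$ is standard, so is $H(a)$. Let $\kappa$ be the least $M$-ordinal such that

- $\mathrm{rk}^M(U_i)<\kappa$ whenever $M\models$ "$U_i$ is well-founded", and
- $H(a)<\kappa$ for all $a<\kappa$.

It exists: by Replacement in $M$ the ranks have a bound, and the supremum of the $\omega$ iterates of $H$ above that bound has both properties. $\kappa$ is nonstandard: otherwise $\kappa<\beta$, and some $i\in W$ would have $\mathrm{rk}^M(U_i)=\mathrm{rk}(U_i)\ge\kappa$. By Lemma 7(b) there are nonstandard ordinals below $\kappa$.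

## 6. Honest and dishonest codes for $W$

Fix a $\Pi^0_1(\mathcal O)$ set $D\subseteq\omega^\omega$. As $W\equiv_T\mathcal O$, there is a recursive $R$ with $D=\{u:\forall k\ R(u\upharpoonright k,W\upharpoonright k)\}$.

A real $c\in\omega^\omega$ is read as follows: $c(j)=\langle X(j),v(j)\rangle$ with a bijective pairing, $f_i(k)=v(2\langle i,k\rangle)$, and $u(k)=v(2k+1)$. Think of $X$ as a guess at the characteristic function of $W$, of $f_i$ as evidence for the guess $i\notin W$, and of $u$ as a candidate for membership in $D$. We identify a $0$-$1$ valued $X$ with the set $\{i:X(i)=1\}$.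

**Definition (codes).** $\mathcal C_D$ is the set of $c$ with all $X(j)\in\{0,1\}$ such that

- (i) $X(i)=1$ implies $M\models$ "$U_i$ is well-founded";
- (ii) if $X(i)=0$, then $f_i$ is a path of $U_i$, and $X\bigl(r(i,(f_i\upharpoonright p)\,m)\bigr)=1$ for all $p$ and all $m<f_i(p)$; if $X(i)=1$, then $f_i=0^\omega$;
- (iii) $R(u\upharpoonright k,X\upharpoonright k)$ for all $k$.

Call $c\in\mathcal C_D$ *honest* if $X=W$, *dishonest* otherwise.

**Lemma 8.**

- (a) $\mathcal C_D$ is $\Pi^0_1(x)$, and $W\subseteq X$ for each $c\in\mathcal C_D$.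
- (b) Each $u\in D$ comes from exactly one honest $c_u\in\mathcal C_D$, every honest code is a $c_u$ with $u\in D$, and $c_u\le_TW\oplus u$.
- (c) If $c$ is dishonest, there is $i_0$ with $X(i_0)=1$ such that $M\models$ "$U_{i_0}$ is well-founded" and $\mathrm{rk}^M(U_{i_0})$ is nonstandard.

*Proof.* (a) Condition (i) is decided by $x$ for each $i$, and (ii), (iii) are $\Pi^0_1$. By (ii), $X(i)=0$ implies that $U_i$ has a path, so $i\notin W$.

(b) Let $c$ be honest and $i\notin W$. By (ii), $f_i$ is a path of $U_i$ and, for $m<f_i(p)$, no path of $U_i$ extends $(f_i\upharpoonright p)\,m$. So $f_i$ is the leftmost path of $U_i$. Thus $c$ is determined by $u$, and (iii) says $u\in D$. Conversely, given $u\in D$, let $X=W$, let $f_i$ be the leftmost path of $U_i$ for $i\notin W$, and $0^\omega$ for $i\in W$. Then (i) holds by Lemma 7(d), (ii) by the choice of $f_i$, and (iii) because $u\in D$. Moreover, for $i\notin W$, $f_i(p)$ is the least $m$ with $r(i,(f_i\upharpoonright p)\,m)\notin W$, so the $f_i$ are uniformly recursive in $W$.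

(c) As $W\subseteq X\ne W$, there is $i_0\in X\setminus W$. Apply (i) and Lemma 7(d). $\square$

So the honest codes are what we want: for $D=\{0^\omega\}$ there is exactly one. Could we use the codes themselves, with $x$ attached so that everything compares with $x$? Let $D=\{0^\omega\}$ and $B=\{x\oplus c:c\in\mathcal C_D\}$. This fails, for the reason found in Section 1: $B$ is $\Delta^1_1(x)$, every member computes $x$, and the honest member computes $W$, so it is $>_hx$. By Proposition 1, members of $B$ realize *every* hyperdegree $\ge_h\mathcal O^x$. All but one of the members of $B$ are dishonest, so it is dishonest codes that realize the degrees above $\mathcal O^x$.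

What we need is a disguise $y(c)$ of $c$ with three properties:

- $y(c)\le_T x\oplus c$ and $c\le_T x\oplus y(c)$, uniformly, so that the set of disguises is still $\Pi^0_1(x)$;
- if $c$ is honest, $y(c)$ computes $\mathcal O$, and hence also $x$ and $c$;
- if $c$ is dishonest, $\omega_1^{y(c)}=\beta$, so that $y(c)$ does not compute $\mathcal O$.

The construction of $y(c)$ cannot know whether $c$ is honest. But it can see, recursively in $x$ and $c$, the largest $M$-rank $a_j$ of a tree declared well-founded by stage $j$. For honest $c$ all $a_j$ are standard with supremum $\beta$; for dishonest $c$ they are eventually nonstandard. The plan is to let $y(c)$ list the nodes of a forest with invisible ordinal tags that decrease along the forest. *Everything done at stage $j$ is capped by $a_j$.* If $c$ is honest, the tags stay standard and produce a well-founded relation of rank $\beta$. If $c$ is dishonest, the cap exceeds all standard ordinals, and there is room to meet enough genericity requirements to keep $\omega_1^y$ down. The technical problem is to meet a requirement of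 level $a$ using only tags not much larger than $a$. This is the purpose of the retagging lemma.

## 7. Tagged forests and retagging

In this section and the next we work inside $M$.

**Definition (conditions).** For a finite sequence $s$ (or $y\in\omega^\omega$), $n$ is a *child* of $m$ if $m<n$ and $s(n)=2m$ (resp. $y(n)=2m$). $Q$ is the set of $q=(s,t)$ with $s\in\omega^{<\omega}$, $|s|\ge1$, $s(0)=1$, $t:|s|\to\kappa+1$, $t(0)=\kappa$, $t(n)<\kappa$ for $n>0$, and $t(n)<t(m)$ whenever $n$ is a child of $m$. We write $q=(s_q,t_q)$ and $|q|=|s_q|$. Put $q'\le q$ if $s_{q'}\supseteq s_q$ and $t_{q'}\supseteq t_q$; the *new tags* of $q'\le q$ are the $t_{q'}(n)$ with $|q|\le n<|q'|$. Finally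
$$(s,t)\sim_c(s,t^*)\iff\min(t(n),c)=\min(t^*(n),c)\text{ for all }n<|s|.$$

As $M$ is an $\omega$-model, conditions are truly finite objects. Each $n$ has at most one parent, an odd symbol has none, and $\sim_d$ implies $\sim_c$ for $c\le d$. The sequence $s$ will be visible in $y$; the tags will not.

*Example.* Let $s=\langle1,0\rangle$, so that $1$ is a child of $0$; let $q$ have tags $\kappa,\ \omega\cdot7$ and $q^*$ tags $\kappa,\ \omega$. With $c=3$ we have $c+\omega=\omega$ and $q\sim_\omega q^*$. Let $r\le q$ add $2$ as a child of $1$, $3$ as a child of $2$, and $4$ as a child of $3$ (symbols $2,4,6$) with tags $\omega\cdot2+5,\ \omega+1,\ 2$. The same tags are illegal below $q^*$, since $\omega\cdot2+5\not<\omega$. But the tags $4,3,2$ are legal below $q^*$, and after cutting off at $3$ they are indistinguishable from those of $r$. This is the whole idea of the following lemma.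

**Lemma 9 (retagging).** Let $c<\kappa$, $q\sim_{c+\omega}q^*$, $r\le q$. There is $r^*\le q^*$ with $r^*\sim_cr$ whose new tags are all $<c+\omega$.

*Proof.* Let $q=(s,t)$, $q^*=(s,t^*)$, $r=(u,t')$. We define $r^*=(u,t'^*)$. Call $n<|s|$ *old* and $n$ with $|s|\le n<|u|$ *new*.

**Step 1: the new tags.** We keep small tags and compress large ones. On old $n$ let $t'^*=t^*$. For new $n$ with $t'(n)<c$ let $t'^*(n)=t'(n)$. For new $n$ with $t'(n)\ge c$ let $t'^*(n)=c+g(n)$, where $g(n)$ is the largest $g$ such that there are new $n=n_0,\dots,n_g$ with each $n_{i+1}$ a child of $n_i$ and all $t'(n_i)\ge c$. As $t'$ strictly decreases along children, $t'(n)\ge c+g(n)$. So for new $n$ always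
$$t'^*(n)\le t'(n)\quad\text{and}\quad t'^*(n)<c+\omega\le H(c)<\kappa.$$

**Step 2: tags decrease.** We check $t'^*(n)<t'^*(m)$ whenever $n$ is a child of $m$. If $n$ is old, so is $m<n$, and the condition is that of $q^*$. Let $n$ be new.

If $m$ is new and $t'(n)\ge c$, then $t'(m)\ge c$ and $g(m)>g(n)$. If $m$ is new and $t'(n)<c$, then either $t'(m)<c$ and neither tag changed, or $t'^*(m)\ge c>t'(n)=t'^*(n)$.

If $m$ is old, then $t(m)>t'(n)\ge t'^*(n)$ and $c+\omega>t'^*(n)$, so
$$t^*(m)\ge\min(t^*(m),c+\omega)=\min(t(m),c+\omega)>t'^*(n).$$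

**Step 3: $r^*\sim_cr$.** On old $n$ this follows from $q\sim_{c+\omega}q^*$; on new $n$ the two tags agree or are both $\ge c$. $\square$

## 8. Forcing the rank of a node

We want to control the ranks $\mathrm{rk}_S$ for every $y$-r.e. set $S$ of sequences. Let
$$N_e=\{(\sigma,s):\Phi^s_{e,|s|}(\sigma)\downarrow\},\qquad S^y_e=\{\sigma:\exists j\ (\sigma,y\upharpoonright j)\in N_e\}.$$
$N_e$ is uniformly recursive and monotone in $s$, and the $S^y_e$ are all the $y$-r.e. sets of sequences.

**Definition.** In $M$, for $q\in Q$, $\sigma\in\omega^{<\omega}$, by recursion on $a<\kappa$: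

- $F_e(q,\sigma,a)$ iff $\forall a'<a\ \forall q'\le q\ \exists q''\le q'\ K_e(q'',\sigma,a')$;
- $K_e(q,\sigma,a)$ iff $\exists k\,[(\sigma k,s_q)\in N_e\wedge F_e(q,\sigma k,a)]$;
- $B_e(q,\sigma,a)$ iff no $q'\le q$ has $K_e(q',\sigma,a)$.

Informally, $F$ forces "$\sigma$ has rank $\ge a$", $K$ says that a child of rank $\ge a$ has been found, and $B$ forbids such a child. For $a=0$: $F_e(q,\sigma,0)$ always holds, $K_e(q,\sigma,0)$ says that $s_q$ already puts some $\sigma k$ into $S_e$, and $B_e(q,\sigma,0)$ that no extension ever does.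

The following are immediate. All three relations persist to stronger conditions (for $K$ use that $N_e$ is monotone). $F$ and $K$ persist to smaller $a$; hence $B$ persists to larger $a$. No $q$ satisfies both $K_e(q,\sigma,a)$ and $B_e(q,\sigma,a)$. And, since $\exists q''\le q'\,K_e(q'',\sigma,a')$ is the negation of $B_e(q',\sigma,a')$,
$$F_e(q,\sigma,a)\iff\text{for all }a'<a\text{ no }q'\le q\text{ has }B_e(q',\sigma,a').\tag{2}$$

The next lemma says that relations of level $a$ do not see tags much above $\omega^2\cdot a$.

**Lemma 10.** Let $a<\kappa$.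

- (i) If $q\sim_{h(a)}q^*$, then $F_e(q,\sigma,a)\Leftrightarrow F_e(q^*,\sigma,a)$ and $K_e(q,\sigma,a)\Leftrightarrow K_e(q^*,\sigma,a)$.
- (ii) If $q\sim_{h(a)+\omega}q^*$, then $B_e(q,\sigma,a)\Leftrightarrow B_e(q^*,\sigma,a)$.

*Proof.* Induction on $a$ in $M$, simultaneously for all $\sigma,q,q^*$.

(i) Suppose $F_e(q,\sigma,a)$ but not $F_e(q^*,\sigma,a)$. By (2) there are $a'<a$ and $r^*\le q^*$ with $B_e(r^*,\sigma,a')$. As $h(a)\ge h(a')+\omega^2$, we have $q\sim_{h(a')+\omega+\omega}q^*$. Apply Lemma 9 with $c=h(a')+\omega$ and the roles of $q,q^*$ exchanged: there is $r\le q$ with $r\sim_{h(a')+\omega}r^*$. By (ii) for $a'$, $B_e(r,\sigma,a')$, which contradicts (2) for $q$. The converse is symmetric. The claim for $K$ follows from that for $F$ (at the nodes $\sigma k$), since $s_q=s_{q^*}$.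

(ii) If $q'\le q$ has $K_e(q',\sigma,a)$, Lemma 9 with $c=h(a)$ gives $q'^*\le q^*$ with $q'^*\sim_{h(a)}q'$, so $K_e(q'^*,\sigma,a)$ by (i). Thus if $B_e(q,\sigma,a)$ fails, so does $B_e(q^*,\sigma,a)$, and symmetrically. $\square$

**Definition.** $l_{e,\sigma}(q)$ is the least $l<\kappa$ such that $B_e(q',\sigma,l)$ for some $q'\le q$, or $\kappa$ if there is none. If $q'\le q$ then $l_{e,\sigma}(q')\ge l_{e,\sigma}(q)$.

**Lemma 11 (deciding with small tags).** Let $a<\kappa$ and $l=l_{e,\sigma}(q)$.

- (i) If $l>a$, there is $q'\le q$ with $K_e(q',\sigma,a)$ and new tags $<H(a)$.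
- (ii) If $l\le a$, there is $q'\le q$ with $B_e(q',\sigma,l)$ (so also $B_e(q',\sigma,a)$) and new tags $<H(a)$.

*Proof.* (i) $B_e(q,\sigma,a)$ fails since $l>a$, so some $q''\le q$ has $K_e(q'',\sigma,a)$. Lemma 9 with $q^*=q$, $r=q''$, $c=h(a)$ gives $q'\le q$ with $q'\sim_{h(a)}q''$ and new tags $<h(a)+\omega\le H(a)$; Lemma 10(i) gives $K_e(q',\sigma,a)$.

(ii) Take $q''\le q$ with $B_e(q'',\sigma,l)$. Lemma 9 with $q^*=q$, $r=q''$, $c=h(l)+\omega$ gives $q'\le q$ with $q'\sim_{h(l)+\omega}q''$ and new tags $<h(l)+\omega\cdot2=H(l)\le H(a)$; Lemma 10(ii) gives $B_e(q',\sigma,l)$. $\square$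

Let $\mathrm{Ext}(q,e,\sigma,a)$ be the $q'$ given by Lemma 11, by (i) if $l>a$ and by (ii) if $l\le a$, that is the least natural number, as an element of the universe $\omega$ of $M$, with the stated properties. These properties are first-order over $M$, so $\mathrm{Ext}$ is recursive in $x$.

## 9. The map $c\mapsto y(c)$ and the set $A_D$

Let $d_0,d_1,\dots$ be an $x$-recursive enumeration of all $d\in\mathrm{Ord}^M$ with $d<\kappa$. Let $c\in\omega^\omega$ be arbitrary, $c(j)=\langle X(j),v(j)\rangle$, any nonzero $X(j)$ being read as $1$. Let $a_j$ be the $M$-maximum of $0$ and all $\mathrm{rk}^M(U_i)$ with $i\le j$, $X(i)=1$ and $M\models$ "$U_i$ is well-founded". So $a_j<\kappa$, and $a_j$ is nondecreasing in $j$.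

**Construction.** Let $q_0=(\langle1\rangle,\langle\kappa\rangle)$. At stage $j$, starting from $q_j$:

1. append the symbol $2c(j)+1$ (odd, so without parent) with tag $0$;
2. for all $(e,\sigma)$ with code $<j$ and all $i<j$, in a fixed order, replace the current condition $p$ by $\mathrm{Ext}(p,e,\sigma,\min(a_j,d_i))$;
3. for all $m<|q_j|$ and $i<j$: if $a'=\min(a_j,d_i)<t(m)$, append a child of $m$ (symbol $2m$) with tag $a'$.

The result is $q_{j+1}\in Q$. Let $y(c)=\bigcup_js_{q_j}$, and let $t(n)$ denote the tag that position $n$ receives.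

Part 1 records $c$, part 2 meets genericity requirements, part 3 makes the forest as high as the cap permits. For instance, stage $0$ gives $q_1=(\langle1,2c(0)+1\rangle,\langle\kappa,0\rangle)$. At stage $1$, after $c(1)$ is appended and one request is served for each $(e,\sigma)$ with code $<1$, part 3 adds a child of $0$ with tag $\min(a_1,d_0)$, and nothing for $m=1$, whose tag is $0$.

**All tags given at stage $j$ are $<H(a_j)$.** For part 1 this is clear, for part 2 it is Lemma 11 with $H(\min(a_j,d_i))\le H(a_j)$, and for part 3 we have $a'\le a_j<H(a_j)$.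

**Decoding.** $q_{j+1}$ depends only on $c\upharpoonright(j+1)$, uniformly recursively in $x$, and $c(j)$ is read off from $y(c)$ at position $|q_j|$. So $y(c)\le_Tx\oplus c$ and $c\le_Tx\oplus y(c)$, uniformly. A real $y$ has the form $y(c)$ iff $y(0)=1$ and for every $j$ the decoding works: $y(|q_j|)$ is odd, and with $c(j)=(y(|q_j|)-1)/2$ the resulting $q_{j+1}$ satisfies $s_{q_{j+1}}\subset y$. Hence $\{y(c):c\in\omega^\omega\}$ is $\Pi^0_1(x)$.

**Definition.** $A_D=\{y(c):c\in\mathcal C_D\}$, and $y_u=y(c_u)$ for $u\in D$.

By Lemma 8(a) and the uniform decoding, $A_D$ is $\Pi^0_1(x)$. Since $u\le_Tc_u\le_Tx\oplus y_u$ by a fixed decoding, $u\mapsto y_u$ is injective. By Lemma 8(b), $y_u\le_Tx\oplus c_u\le_Tx\oplus W\oplus u\le_h\mathcal O\oplus u$. For Theorem 4 two claims remain.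

## 10. Honest codes compute $\mathcal O$, dishonest ones keep $\omega_1^y=\omega_1^{CK}$

**Claim 12.** For $u\in D$, $\mathcal O\le_hy_u$; hence $y_u\equiv_h\mathcal O\oplus u$.

*Proof.* Now $X=W$. We show that the child relation of $y_u$ has rank exactly $\beta$ at $0$.

**Step 1: all tags of $n\ge1$ are standard.** By Lemma 7(d), $a_j=\max\{0,\mathrm{rk}(U_i):i\le j,\ i\in W\}$ is standard, and $\sup_ja_j=\beta$. Tags given at stage $j$ are below the standard ordinal $H(a_j)$.

**Step 2: ranks are at most $\beta$.** Tags decrease from parent to child. So every $n\ge1$ is in the well-founded part of the child relation with rank $\le t(n)<\beta$. All children of $0$ are such $n$, so $0$ has rank $\le\beta$.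

**Step 3: the rank of $0$ is at least $\beta$.** Let $m\ge0$ and let $\gamma<t(m)$ be standard; recall that $t(0)=\kappa$ exceeds all standard ordinals. Then $\gamma=d_i$ for some $i$. At a stage $j>i$ with $a_j\ge\gamma$ and $m<|q_j|$, part 3 gives $m$ a child with tag $\min(a_j,d_i)=\gamma$. So by induction on standard $\gamma$, each $n\ge1$ with tag $\gamma$ has rank $\ge\gamma$. As $0$ has children with every standard tag, its rank is $\ge\beta$.

**Step 4: conclusion.** The child relation is recursive in $y_u$, well-founded, and has rank $\beta$ at $0$. By Fact 3, $\omega_1^{y_u}>\beta$, so $\mathcal O\le_hy_u$ by Spector. Then $x\le_h\mathcal O\le_hy_u$ and $u\le_Tx\oplus y_u\le_hy_u$. Together with $y_u\le_h\mathcal O\oplus u$ this gives $y_u\equiv_h\mathcal O\oplus u$. $\square$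

**Claim 13.** If $c\in\mathcal C_D$ is dishonest and $y=y(c)$, then $\omega_1^y=\beta$; so $\mathcal O\not\le_hy$.

*Proof.* By Lemma 8(c) there is $i_0$ such that $a_j$ is nonstandard for all $j\ge i_0$. Consider the decreasing sequence of all conditions occurring in the construction; below, "some $p$" refers to members of this sequence. Their first components are initial segments of $y$ with union $y$. Of any two of them one is stronger.

**Step 1: which requests are served.** For all $e,\sigma$ and $d<\kappa$, at all sufficiently late stages $j$ the operation $\mathrm{Ext}(\cdot,e,\sigma,\min(a_j,d))$ is applied. If $d$ is standard, $\min(a_j,d)=d$ for late $j$. If $d$ is nonstandard, $\min(a_j,d)\le d$ is nonstandard for late $j$. Hence, by Lemma 11,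
$$\text{for all }e,\sigma\text{ and standard }a,\text{ arbitrarily late some }p\text{ has }K_e(p,\sigma,a)\text{ or }B_e(p,\sigma,a).\tag{3}$$
Fix $e$, write $S=S^y_e$ and $\mathrm{rk}=\mathrm{rk}_S$, and omit the subscript $e$ from $F,K,B$. Note also:
$$\text{if }\tau k\in S\text{ and some }p\text{ has }F(p,\tau k,a),\text{ then some }p'\text{ has }K(p',\tau,a).\tag{4}$$
Indeed, take $p'\le p$ so late that $(\tau k,s_{p'})\in N_e$; $F$ persists. Conversely, if $K(p,\tau,a)$ holds, then the $k$ that witnesses it satisfies $\tau k\in S$.

**Step 2: forced ranks are true ranks, at standard levels.** Let $a$ be standard. We prove three statements.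

(P) *If some $p$ has $F(p,\tau,a)$, then $\mathrm{rk}(\tau)\ge a$.* Induct on $a$, for all $\tau$. Let $a'<a$. By (3) some $p'\le p$ has $K(p',\tau,a')$ or $B(p',\tau,a')$; the latter contradicts (2). So for some $k$, $\tau k\in S$ and $F(p',\tau k,a')$, and by induction $\mathrm{rk}(\tau k)\ge a'$. By (1), $\mathrm{rk}(\tau)\ge a$.

(C) *If $\mathrm{rk}(\tau)\ge a$, then some $p$ has $F(p,\tau,a)$.* Induct on $a$, for all $\tau$. For each $a'<a$ there is $k$ with $\tau k\in S$ and $\mathrm{rk}(\tau k)\ge a'$, so by induction and (4) some $p$ has $K(p,\tau,a')$. Consider an application of $\mathrm{Ext}(p,e,\tau,a)$ to some $p$, and let $l=l_{e,\tau}(p)$. If $l<a$, the result satisfies $B(\cdot,\tau,l)$, while some $p'$ satisfies $K(p',\tau,l)$ by what was just said; the stronger of the two conditions satisfies both, which is impossible. So $l\ge a$, that is, no $q\le p$ has $B(q,\tau,a')$ for any $a'<a$. By (2), $F(p,\tau,a)$.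

(N) *If some $p$ has $B(p,\sigma,a)$, then $\mathrm{rk}(\sigma)\ge a+1$ fails.* Otherwise there is $k$ with $\sigma k\in S$ and $\mathrm{rk}(\sigma k)\ge a$. By (C) and (4) some $p'$ has $K(p',\sigma,a)$, and the stronger of $p,p'$ satisfies both $K$ and $B$, a contradiction.

**Step 3: a well-order of type $\beta$ would have a gap at nonstandard levels.** Suppose $\omega_1^y>\beta$. Let $\prec$ be a $y$-recursive well-order of type $\beta$, and choose $e$ such that $S^y_e$ is the set of nonempty finite $\prec$-descending sequences. Then $\mathrm{rk}(\langle k\rangle)$ is the $\prec$-rank of $k$, so $\mathrm{rk}(\langle k\rangle)<\beta$ for $\langle k\rangle\in S$, and $\mathrm{rk}(\emptyset)=\beta$. We claim: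
$$\text{no }p\text{ has }K(p,\emptyset,a')\text{ with }a'\text{ nonstandard}.\tag{5}$$
Otherwise, for some $k$, $\langle k\rangle\in S$ and $F(p,\langle k\rangle,a')$; hence $F(p,\langle k\rangle,\gamma)$ for all standard $\gamma$. By (P), $\mathrm{rk}(\langle k\rangle)\ge\gamma$ for all $\gamma<\beta$, contradicting $\mathrm{rk}(\langle k\rangle)<\beta$.

**Step 4: there is no place for the gap to begin.** Consider an application of $\mathrm{Ext}(p,e,\emptyset,a')$ with $a'$ nonstandard; there is one by Step 1. Let $l=l_{e,\emptyset}(p)$. If $l>a'$, the result satisfies $K(\cdot,\emptyset,a')$, against (5). So $l\le a'$, and the result satisfies $B(\cdot,\emptyset,l)$. If $l$ were standard, (N) would contradict $\mathrm{rk}(\emptyset)=\beta\ge l+1$. So $l$ is nonstandard. By Lemma 7(b) choose a nonstandard $d<l$. At a later stage $\mathrm{Ext}(p',e,\emptyset,a'')$ is applied with $p'\le p$ and $a''=\min(a_j,d)$ nonstandard. Since $l_{e,\emptyset}(p')\ge l>d\ge a''$, Lemma 11(i) gives a condition of the sequence with $K(\cdot,\emptyset,a'')$, contradicting (5). Hence $\omega_1^y=\beta$,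 and $\mathcal O\not\le_hy$ by Spector. $\square$

*Proof of Theorem 4.* The properties of $x$ were shown in Section 5, and $A_D$ is $\Pi^0_1(x)$. Every $y\in A_D$ is $y(c)$ with $c\in\mathcal C_D$ honest or dishonest. By Lemma 8(b) and Claims 12 and 13, $\{y\in A_D:\mathcal O\le_hy\}=\{y_u:u\in D\}$, the map $u\mapsto y_u$ is injective on $D$, $y_u\equiv_h\mathcal O\oplus u$, and all other members have $\omega_1^y=\omega_1^{CK}$. $\square$

With this, Corollary 5 is proved. Compare with Theorem 3 for $D=\{0^\omega\}$: a dishonest $y\in A_D$ does not compute $\mathcal O^x$, so it cannot satisfy $y>_hx$, since otherwise Theorem 3 would realize every hyperdegree $\ge_h\mathcal O^x$ in $A_D$. The disguise hides $x$ itself.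

## 11. The sets of hyperdegrees realized above $\mathcal O^x$

*Proof of Theorem 6.* Recall that $\mathcal O^x\equiv_h\mathcal O$, so $y\ge_h\mathcal O^x$ iff $y\ge_h\mathcal O$.

**(c)⇒(a).** Given $D$, take $A=A_D$. By Theorem 4, $\{\deg_hy:y\in A_D,\ y\ge_h\mathcal O^x\}=\{\deg_h(\mathcal O\oplus u):u\in D\}$.

**(a)⇒(b).** The aim is to see that $G=\{y:\mathcal O\le_hy\}=\{y:\omega_1^y>\beta\}$ is $\Delta^1_1(\mathcal O)$. Then $C=A\cap G$ works: since $x\le_h\mathcal O$, $A$ is $\Delta^1_1(\mathcal O)$ by Fact 6. By Spector $\omega_1^{\mathcal O}>\beta$, so we can fix a well-order $R_0\le_h\mathcal O$ of $\omega$ of type $\beta$. Then $y\in G$ iff for some $e$, $\Phi^y_e$ is total and is the characteristic function of a linear order of $\omega$ isomorphic to $R_0$. This is $\Sigma^1_1(\mathcal O)$. The isomorphism, being unique, is hyperarithmetic in $y\oplus\mathcal O$ by Fact 4. So $y\in G$ iff there are such an $e$ and an isomorphism in $\mathrm{HYP}(y\oplus\mathcal O)$, which is a $\Pi^1_1(\mathcal O)$ condition by Fact 8.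

**(b)⇒(c).** The aim is to replace $C$ by a $\Pi^0_1(\mathcal O)$ set without changing degrees over $\mathcal O$. Every $\Delta^1_1(\mathcal O)$ set $C$ is $g[D]$ with $D\subseteq\omega^\omega$ a $\Pi^0_1(\mathcal O)$ set and $g$ an $\mathcal O$-recursive function injective on $D$ (Moschovakis, *Descriptive Set Theory*, 4A.7, relativized). Let $u=g(w)$ with $w\in D$. Then $u\le_Tw\oplus\mathcal O$. Also $w$ is the unique solution of "$w\in D\wedge g(w)=u$", so by Fact 4 it is hyperarithmetic in $u\oplus\mathcal O\equiv_hu$, where the equivalence holds because $u\in C$ gives $u\ge_h\mathcal O$. So $\deg_h(\mathcal O\oplus w)=\deg_hu$, and $\mathcal D=\{\deg_h(\mathcal O\oplus w):w\in D\}$. $\square$
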